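\title{Single variable equations over free inverse monoids are undecidable}

\begin{abstract}
We show that there is no algorithm that decides whether an equation in one variable over the free inverse monoid $FIM(X)$ has a solution when $|X|\ge 2$. The problem is $\Sigma^0_1$-complete in this case, and it is decidable when $|X|\le 1$. The proof turns an equation into an inclusion $PS\cup C\subseteq QS\cup D$ for an unknown finite subset $S$ of a free group, reads the inclusion as a two-player game with one integer counter and one unknown integer parameter, and uses the game to verify the computation of a Turing machine on a tape whose width is the parameter.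
\end{abstract}

\section{Introduction}

An \emph{inverse monoid} is a monoid $M$ in which every $a\in M$ has a unique $a^{-1}\in M$ with $a=aa^{-1}a$ and $a^{-1}=a^{-1}aa^{-1}$. Equivalently, inverse monoids are the algebras $(M,\cdot,{}^{-1},1)$ that satisfy the identities
\begin{gather*}
1a=a1=a,\qquad (ab)c=a(bc),\qquad aa^{-1}a=a,\qquad (a^{-1})^{-1}=a,\\
(ab)^{-1}=b^{-1}a^{-1},\qquad aa^{-1}bb^{-1}=bb^{-1}aa^{-1}.
\end{gather*}
For a finite set $X$, the \emph{free inverse monoid} $FIM(X)$ is the quotient of the free monoid $(X\cup X^{-1})^*$ by the congruence generated by these identities.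

A \emph{single variable equation} over $FIM(X)$ is a formal equation $u=v$, where $u$ and $v$ are words over $X\cup X^{-1}\cup\{x,x^{-1}\}$ and $x\notin X$ is a variable. It is \emph{consistent} if there is $s\in FIM(X)$ such that $u$ and $v$ represent the same element of $FIM(X)$ when $s$ is substituted for $x$ and $s^{-1}$ for $x^{-1}$. The \emph{consistency problem} asks for an algorithm that decides, given such an equation, whether it is consistent. Problem~6 of \cite{slides} asks whether this problem is decidable in free inverse monoids.

An element of $FIM(X)$ is an element $g$ of the free group $F(X)$ together with a finite subtree $T$ of the Cayley tree, which records the vertices visited by a walk from $1$ to $g$ (Section~\ref{sec:munn}). An equation over $FIM(X)$ is therefore an equation over $F(X)$ together with an equality of two finite trees. With one variable, each of the two trees is a union of finitely many translates of the single unknown tree $T$ and finitely many edges. If $X$ has one element, then $T$ is an interval of integers, the unknown is a triple of integers, and consistency is a statement of linear integer arithmetic.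 It is tempting to expect that nothing worse happens in higher rank, at least when the group equation is as harmless as $xa=ax$: the group element is then a power $a^k$, and the unknown is one integer and one finite tree. This guess is wrong.

Recall that a set of words is \emph{$\Sigma^0_1$-complete} if it is recursively enumerable and every recursively enumerable set reduces to it by a computable map (a many-one reduction); such a set is undecidable. The \emph{size} of an element of $FIM(X)$ is the number of vertices of its tree.

\begin{theorem}\label{thm:main}
Let $X$ be finite with $|X|\ge2$. There is no algorithm that decides consistency of single variable equations over $FIM(X)$. More precisely, consistency over $FIM(X)$ is $\Sigma^0_1$-complete, and this already holds for equations of the form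
\[
f\,e\,t\,x\,a=e\,t\,a\,x,
\]
where $a\in X$, $t$ is a constant word, and $e,f$ are products of words of the form $ww^{-1}$. No computable function of the equation bounds the size of a smallest solution of consistent equations.
\end{theorem}

\begin{theorem}\label{thm:rankone}
If $|X|\le1$, consistency of single variable equations over $FIM(X)$ is decidable.
\end{theorem}

Thus consistency over $FIM(X)$ is decidable if and only if $|X|\le1$, and Problem~6 of \cite{slides} has a negative answer.

Theorem~\ref{thm:main} is proved by a many-one reduction from the halting problem, in three steps. Section~\ref{sec:inclusion} shows that an equation of the displayed form is consistent if and only if, for some $k\in\mathbb Z$, an inclusion $P_kS\cup C_k\subseteq Q_kS\cup D_k$ has a finite solution $S$ in a free group of any rank we like. Sections~\ref{sec:games}--\ref{sec:soundness} show that such inclusions simulate games in which two players modify an integer counter by constants and by the parameter $k$; finiteness of $S$ is what forces the game to end. Section~\ref{sec:machine} builds a game in which one player claims that a Turing machine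 halts on a tape of width $-k$ and the other challenges the claim cell by cell.

\section{Munn trees and the case of one generator}\label{sec:munn}

The Cayley tree of the free group $F(X)$ has vertex set $F(X)$ and an edge between $h$ and $hy$ for each $y\in X^{\pm1}=X\cup X^{-1}$. Left multiplications are automorphisms of the tree. The geodesic from $h$ to $hw$, with $w$ a reduced word, has the vertices $hw'$ with $w'$ a prefix of $w$. A subset of $F(X)$ is \emph{connected} if it contains the geodesic between any two of its points. The \emph{hull} of a set $S$ is the union of these geodesics; it is the smallest connected set containing $S$, it is finite when $S$ is finite, and the hull of $pS$ is $p$ times the hull of $S$.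

By the description of Munn and Scheiblich, $FIM(X)$ is the set of pairs $(T,g)$ with $T\subset F(X)$ finite and connected and $1,g\in T$, with the operations
\[
(A,g)(B,h)=(A\cup gB,\,gh),\qquad (A,g)^{-1}=(g^{-1}A,\,g^{-1}),
\]
where a letter $y\in X^{\pm1}$ represents $(\{1,y\},y)$. We call $T$ the \emph{Munn tree} and $g$ the \emph{group value} of $(T,g)$.

Substitute $(T,g)$ for $x$. For a word $w$ over $X^{\pm1}\cup\{x^{\pm1}\}$ let $[w]\in F(X)$ be the group value and $\operatorname{Tree}(w)$ the Munn tree of the resulting element. Appending a letter to a word $w'$ adds to the tree the translate by $[w']$ of the tree of the letter. By induction on the length, $\operatorname{Tree}(w)$ is the union of $\{1\}$ and the following sets, one for each factorization $w=w'yw''$ with $y$ a letter: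
\begin{equation}\label{eq:tree}
\{[w'],[w']y\}\ \text{ if } y\in X^{\pm1},\qquad [w']\,T\ \text{ if } y=x,\qquad [w']\,g^{-1}T\ \text{ if } y=x^{-1}.
\end{equation}
Since $(A,g)(A,g)^{-1}=(A,1)$ and $(A,1)(B,1)=(A\cup B,1)$, a product of words $ww^{-1}$ has group value $1$, and its tree is the union of the trees $\operatorname{Tree}(w)$. For two such products $e$ and $f$, the equation $fe=e$ says exactly that $\operatorname{Tree}(f)\subseteq\operatorname{Tree}(e)$.

\begin{example}\label{ex:loop}
Let $a\in X$, $f=(ax)(ax)^{-1}$ and $e=xx^{-1}a^3a^{-3}$. In the free group, $fe=e$ holds for every value of $x$. In $FIM(X)$ it says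
\[
aT\cup\{1,a\}\subseteq T\cup\{1,a,a^2,a^3\}.
\]
Take $s\in T$ and form $as,a^2s,\dots$. As $T$ is finite, some $a^js$ with $j\ge1$ is the first to leave $T$, and then $a^js\in\{1,a,a^2,a^3\}$. So $s=a^i$ with $i\le2$, and conversely every $T=\{a^{-p},\dots,a^{q}\}$ with $p\ge0$ and $0\le q\le2$ satisfies the inclusion. If the factor $a^3a^{-3}$ is removed from $e$, the inclusion becomes $aT\cup\{1,a\}\subseteq T$, which forces $a^j\in T$ for all $j\ge0$, and there is no solution. A finite $T$ certifies that the loop ``multiply by $a$'' terminates in the constant part of the right side. The whole proof exploits this effect.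
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:rankone}]
If $X=\emptyset$, the monoid is trivial and every equation is consistent. Let $X=\{a\}$ and identify $F(X)$ with $\mathbb Z$. The elements of $FIM(X)$ are the pairs $([-p,q],k)$ with integers $p,q\ge0$ and $-p\le k\le q$. Substitute such a pair for $x$. The group value of a word $w'$ is $\alpha+\beta k$, where $\alpha$ and $\beta$ are the exponent sums of $a$ and $x$ in $w'$. By \eqref{eq:tree}, the tree of a word $w$ is the union of $\{0\}$ and the following intervals, with $c=\alpha+\beta k$ the value of the prefix before the letter: $[c,c+1]$ for $a$, $[c-1,c]$ for $a^{-1}$, $[c-p,c+q]$ for $x$, and $[c-k-p,c-k+q]$ for $x^{-1}$. The union is connected, so it is an interval and is determined by its largest and smallest element. These are the maximum and the minimum of finitely many explicit affine forms in $p,q,k$ with integer coefficients. Hence $u=v$ is consistent if and only if there are integers $p,q\ge0$ and $k$ with $-p\le k\le q$ for which the two group values, the two maxima and the two minima agree. This is a sentence in the first-order theory of $(\mathbb Z,+,\le,0,1)$,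 computable from the equation, and that theory is decidable (Presburger 1929).
\end{proof}

\section{From equations to inclusions of finite sets}\label{sec:inclusion}

From now on $|X|\ge2$; fix distinct $a,b\in X$. Two features of $FIM(X)$ are inconvenient for programming: we may have only two letters, and the unknown set $T$ must be connected. This section removes both.

Let $\Lambda=\{\lambda_0,\dots,\lambda_d\}$ be a finite alphabet with $\lambda_0=a$, and let $\psi\colon F(\Lambda)\to F(X)$ be the homomorphism with $\psi(\lambda_i)=b^iab^{-i}$. If $e_j\ne0$ and $i_j\ne i_{j+1}$ for all $j$, then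
\[
\psi\bigl(\lambda_{i_1}^{e_1}\cdots\lambda_{i_l}^{e_l}\bigr)=b^{i_1}a^{e_1}b^{i_2-i_1}a^{e_2}\cdots b^{i_l-i_{l-1}}a^{e_l}b^{-i_l}
\]
is a nonempty reduced word for $l\ge1$. So $\psi$ is injective, and we identify $F(\Lambda)$ with its image $H\le F(X)$. This is the only place where $|X|\ge2$ is used. For a word $w$ over $\Lambda^{\pm1}\cup\{x^{\pm1}\}$, let $\hat w$ be the word obtained by replacing each $\lambda_i^{\pm1}$ by $b^ia^{\pm1}b^{-i}$. The word $\widehat{w^{-1}}$ is the formal inverse of $\hat w$.

Let $\mathcal P$ be a finite set of nonempty words over $\Lambda^{\pm1}\cup\{x^{\pm1}\}$ and let $k\in\mathbb Z$. Write $[w]_k\in F(\Lambda)$ for the value of $w$ at $x=a^k$. Following \eqref{eq:tree}, consider all factorizations $w'yw''$ of words of $\mathcal P$ with $y$ a letter, and let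
\begin{itemize}
\item $P_k$ consist of $[w']_k$ for $y=x$ and of $[w']_k\,a^{-k}$ for $y=x^{-1}$;
\item $C_k$ consist of $1$ and of $[w']_k$ and $[w']_k\,y$ for $y\in\Lambda^{\pm1}$.
\end{itemize}
For a second such set $\mathcal Q$, define $Q_k$ and $D_k$ in the same way.

\begin{lemma}\label{lem:inclusion}
Let $\omega\in\Lambda\setminus\{a\}$, assume that $\omega xa$ and $\omega ax$ belong to $\mathcal Q$, and put $e=\prod_{w\in\mathcal Q}ww^{-1}$ and $f=\prod_{w\in\mathcal P}ww^{-1}$. The equation $\hat f\,\hat e\,\hat\omega xa=\hat e\,\hat\omega ax$ is consistent in $FIM(X)$ if and only if there are $k\in\mathbb Z$ and a finite set $S\subset F(\Lambda)$ with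
\begin{equation}\label{eq:star}
1,a^k\in S\qquad\text{and}\qquad P_kS\cup C_k\subseteq Q_kS\cup D_k .
\end{equation}
\end{lemma}

\begin{proof}
Let $\hat u$ and $\hat v$ be the two sides, and substitute any $(T,g)$ for $x$. The words $\hat e,\hat f$ have group value $1$, and the trees of $\hat\omega xa$ and $\hat\omega ax$ lie in $\operatorname{Tree}(\hat e)$ because $\omega xa,\omega ax\in\mathcal Q$. Therefore
\[
\operatorname{Tree}(\hat u)=\operatorname{Tree}(\hat f)\cup\operatorname{Tree}(\hat e),\qquad \operatorname{Tree}(\hat v)=\operatorname{Tree}(\hat e),
\]
and $(T,g)$ is a solution if and only if $ga=ag$ and $\operatorname{Tree}(\hat f)\subseteq\operatorname{Tree}(\hat e)$. The elements commuting with $a$ are the powers of $a$: write $g=a^ig'a^j$, where the reduced word $g'$ neither begins nor ends with $a^{\pm1}$; then $ga=ag$ gives $g'a=ag'$, and for $g'\ne1$ these are reduced words with different first letters.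

So let $g=a^k$ and drop the index $k$. By \eqref{eq:tree}, $\operatorname{Tree}(\hat e)=QT\cup\hat D$ and $\operatorname{Tree}(\hat f)=PT\cup\hat C$. Here $\hat D$ consists of $1$ and the elements $[w']_k\,t$, where $w'\lambda_i^{\pm1}w''$ is a word of $\mathcal Q$ and $t$ is a prefix of $b^ia^{\pm1}b^{-i}$; the set $\hat C$ is obtained from $\mathcal P$ in the same way. The empty prefix and the full prefix give the elements of $D$, so $D\subseteq\hat D$ and likewise $C\subseteq\hat C$. A proper nonempty prefix $t$ is $b^j$ with $1\le j\le i$ or $b^ia^{\pm1}b^{-j}$ with $0\le j<i$. It has nonzero exponent sum in $b$, while all elements of $H$ have exponent sum $0$ in $b$. Hence $[w']_k\,t\notin H$ for such $t$, and $\hat D\cap H=D$.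

Suppose $PT\cup\hat C\subseteq QT\cup\hat D$, and put $S=T\cap H$, which contains $1$ and $a^k$. Let $h\in PS\cup C\subseteq H$. Either $h\in\hat D\cap H=D$, or $h=qt$ with $q\in Q\subseteq H$ and $t\in T$; in the second case $t=q^{-1}h\in T\cap H=S$. So \eqref{eq:star} holds.

Conversely, let $S$ satisfy \eqref{eq:star} and let $T$ be the hull of $S$ in $F(X)$. Then $(T,a^k)\in FIM(X)$; substitute it for $x$. The set $R=\operatorname{Tree}(\hat e)=QT\cup\hat D$ contains $QS\cup D$, hence $PS\cup C$, and $R$ is connected because it is a Munn tree. So $R$ contains the hull $pT$ of $pS$ for each $p\in P$. For a word $w'\lambda_i^{\pm1}w''$ of $\mathcal P$, the set $R$ contains $[w']_k$ and $[w']_k\lambda_i^{\pm1}$, which lie in $C$, and hence the geodesic between them. As $b^ia^{\pm1}b^{-i}$ is reduced, this geodesic is the contribution of the letter to $\hat C$. Thus $\operatorname{Tree}(\hat f)\subseteq R$.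
\end{proof}

We say that \eqref{eq:star} is \emph{solvable at $k$} if a finite $S$ as in \eqref{eq:star} exists for this $k$.

\section{Counter games}\label{sec:games}

Let $S$ be a solution of \eqref{eq:star}. Two players, Adam and Eve, can use it as follows. Start with an element $h\in C$. If $h\in D$, stop. Otherwise Eve writes $h=qs$ with $q\in Q$ and $s\in S$. Adam chooses any $p\in P$ and forms $h'=ps\in PS$, and Eve is to move again. Adam multiplies on the left by elements of $P$, Eve multiplies on the left by inverses of elements of $Q$, and Eve's elements stay in the finite set $S$. So either the exchange stops in $D$, or an element of $S$ is repeated. If the sets are designed so that repetition is impossible, Eve reaches $D$ whatever Adam does. Example~\ref{ex:loop} is the case $P=\{a\}$, $Q=\{1\}$.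

We want the elements of $S$ to be words $\tau a^m\#$, which store a control state $\tau$ and an integer $m$. The players change the first letter and the exponent. The exponent can be changed by a constant, and also by the unknown $k$, because $x^{-1}$ may occur inside a word of $\mathcal Q$. The following definition describes this intended behavior.

\begin{definition}\label{def:game}
A \emph{counter game} $\mathcal G$ consists of disjoint finite sets $M$ (\emph{markers}) and $Z$ (\emph{options}), a surjection $\tau\colon Z\to M$ (the marker $\tau(z)$ \emph{owns} $z$), distinct markers $\mathsf s$ and $\mathsf f$, and a finite set of \emph{rules} $z\xrightarrow{y}\tau'$ with $z\in Z$, $\tau'\in M$ and $y\in\mathbb Z\cup\{x\}$. The marker $\mathsf f$ owns exactly one option $z_{\mathsf f}$, and no rule starts at $z_{\mathsf f}$.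

Let $k\in\mathbb Z$. The \emph{value} of a rule $z\xrightarrow{y}\tau'$ is $y$ if $y\in\mathbb Z$ and $k$ if $y=x$. A \emph{position} is a pair $(\tau,m)\in M\times\mathbb Z$. A \emph{move with option $z$} leads from $(\tau(z),m)$ to $(\tau',m+j)$, where $j$ is the value of a rule from $z$ to $\tau'$. A \emph{$k$-run} is a finite sequence of moves starting at $(\mathsf s,0)$.
\end{definition}

Adam chooses the option and Eve chooses the rule; Eve wants to reach $(\mathsf f,0)$. Her success can be expressed from either side.

\begin{definition}\label{def:cert}
A \emph{$k$-certificate} is a finite set $\mathcal V$ of positions with $(\mathsf s,0)\in\mathcal V$ such that for every $(\tau,m)\in\mathcal V$ other than $(\mathsf f,0)$ and every option $z$ of $\tau$, some move with option $z$ leads from $(\tau,m)$ into $\mathcal V$.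

Let $Z'\subseteq Z$. A \emph{strategy in $Z'$} assigns to each position $(\tau,m)$ such that $\tau$ owns an option in $Z'$ one of these options. A run \emph{follows} the strategy if each of its moves uses the assigned option. The set $Z'$ is \emph{closed} if $\mathsf s$ and every end of a rule starting in $Z'$ own an option in $Z'$. It is \emph{$k$-safe} if no nonempty sequence of moves with options in $Z'$ leads from a position to itself.
\end{definition}

\begin{example}\label{ex:threshold}
Let $\mathcal G_0$ have markers $\mathsf s,\mathsf L,\mathsf f$, owning one option each, namely $z_{\mathrm{test}},z_{\mathsf L},z_{\mathsf f}$, and rules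
\[
z_{\mathrm{test}}\xrightarrow{+3}\mathsf L,\qquad z_{\mathsf L}\xrightarrow{+1}\mathsf L,\qquad z_{\mathsf L}\xrightarrow{x}\mathsf f .
\]
A run goes from $(\mathsf s,0)$ to $(\mathsf L,3),\dots,(\mathsf L,3+j)$ with $j\ge0$ and can end at $(\mathsf f,3+j+k)$. So $(\mathsf f,0)$ can be reached if and only if $k\le-3$. In that case $\{(\mathsf s,0),(\mathsf L,3),\dots,(\mathsf L,-k),(\mathsf f,0)\}$ is a $k$-certificate. The set of all three options is closed, and it is $k$-safe for every $k$, since a marker can only be revisited by rules of value $+1$.
\end{example}

\begin{remark}\label{rem:model}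
Suppose that $\mathcal V$ is a $k$-certificate and $Z'$ is closed and $k$-safe. Then every strategy in $Z'$ is followed by a run that reaches $(\mathsf f,0)$. Indeed, start at $(\mathsf s,0)$; by closedness the strategy names an option at every position reached, and unless the position is $(\mathsf f,0)$ Eve can move inside $\mathcal V$. By safety no position is repeated, and $\mathcal V$ is finite, so this ends, necessarily at $(\mathsf f,0)$. Safety cannot be dropped: if the rule $z_{\mathsf L}\xrightarrow{0}\mathsf L$ is added to $\mathcal G_0$, then $\{(\mathsf s,0),(\mathsf L,3)\}$ is a $k$-certificate for every $k$, although $(\mathsf f,0)$ is out of reach for $k>-3$.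
\end{remark}

The next theorem places the solvability of an inclusion between the hypothesis and the conclusion of Remark~\ref{rem:model}.

\begin{theorem}\label{thm:sim}
There is an algorithm that, given a counter game $\mathcal G$, produces an alphabet $\Lambda\ni a,\omega$ and sets $\mathcal P,\mathcal Q$ as in Lemma~\ref{lem:inclusion} such that the following hold for every $k\in\mathbb Z$.
\begin{itemize}
\item[(a)] If $k\le0$ and $\mathcal G$ has a $k$-certificate, then \eqref{eq:star} is solvable at $k$.
\item[(b)] If \eqref{eq:star} is solvable at $k$ and $Z'\subseteq Z$ is closed and $k$-safe, then every strategy in $Z'$ is followed by a $k$-run that reaches $(\mathsf f,0)$.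
\end{itemize}
\end{theorem}

\section{The words attached to a game}\label{sec:words}

\subsection*{The game $\mathcal G_0$ by hand}
Use the markers and options as letters, together with $a$, $\#$ and a starting letter $z_*$. Let $\mathcal P$ contain $z_*\#$ and the words $z\tau(z)^{-1}x$. Let $\mathcal Q$ contain $z_*\mathsf s^{-1}x$, the word $z_{\mathsf f}\#$, and one word for each rule: $z_{\mathrm{test}}a^{-3}\mathsf L^{-1}x$, $z_{\mathsf L}a^{-1}\mathsf L^{-1}x$, $z_{\mathsf L}x^{-1}\mathsf f^{-1}x$. Take $k=-4$ and encode the certificate of Example~\ref{ex:threshold} as $S_0=\{\mathsf s\#,\ \mathsf La^3\#,\ \mathsf La^4\#,\ \mathsf f\#\}$. The starting element and the products $ps$ in which the marker of $s$ owns the option of $p$ are covered: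
\begin{align*}
z_*\#&=(z_*\mathsf s^{-1})(\mathsf s\#), &
z_{\mathrm{test}}\mathsf s^{-1}\cdot\mathsf s\#&=(z_{\mathrm{test}}a^{-3}\mathsf L^{-1})(\mathsf La^3\#),\\
z_{\mathsf L}\mathsf L^{-1}\cdot\mathsf La^3\#&=(z_{\mathsf L}a^{-1}\mathsf L^{-1})(\mathsf La^4\#), &
z_{\mathsf L}\mathsf L^{-1}\cdot\mathsf La^4\#&=(z_{\mathsf L}a^{4}\mathsf f^{-1})(\mathsf f\#),
\end{align*}
and $z_{\mathsf f}\mathsf f^{-1}\cdot\mathsf f\#=z_{\mathsf f}\#\in D$. This is the run of the game. Three things stand between it and a solution of \eqref{eq:star}, and each calls for a repair that must not give Eve a way to cheat.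

\emph{Mismatches.} The set $PS$ contains all products, such as $z_{\mathsf L}\mathsf L^{-1}\cdot\mathsf f\#$, in which Adam plays an option that the marker does not own. Eve must be able to dispose of these. We let her undo Adam's move and replace the marker $\tau_0\ne\tau(z)$ by an \emph{inert} letter $\iota$, using $q=z\tau(z)^{-1}\tau_0\iota^{-1}$. The new element $\iota a^m\#$ of $S$ is again multiplied by every $p\in P$, so we let her undo $p$ and erase the letter $y$ after $\iota$, using $q=p\iota y\iota^{-1}$, until $p\iota\in D$ is reached. One inert letter erases $a$ and another erases $a^{-1}$. If the same $\iota$ erased both, then for any $w$ the two elements $\iota w$ and $\iota aw$ would cover each other, since $p\iota w=(p\iota a^{-1}\iota^{-1})(\iota aw)$ and $p\iota aw=(p\iota a\iota^{-1})(\iota w)$, and Eve could escape into such a pair from every position.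

\emph{The elements $1$ and $a^k$.} They belong to $S$ and have no marker. We treat the identity $1$ as an additional marker, so that $pa^k$ is a mismatch with $\tau_0=1$.

\emph{The side effect of $x^{-1}$.} The word $z_{\mathsf L}x^{-1}\mathsf f^{-1}x$ puts not only $z_{\mathsf L}a^{-k}\mathsf f^{-1}$ but also $z_{\mathsf L}a^{-k}$ into $Q$. Eve may answer $z_{\mathsf L}a^m\#$ by the markerless element $a^{m+k}\#$, and if all of Adam's options were mismatches there, she would dispose of it. So the marker $1$ gets an option $z_1$ of its own. It leads to a third inert letter $\kappa$, which erases $a^{-1}$ but not $\#$. Then $\kappa a^k$ can be erased for $k\le0$, while $\kappa a^m\#$ cannot.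

\subsection*{The general construction}
Let $\mathcal G$ be a counter game. The alphabet $\Lambda$ is the disjoint union of $M$, $Z$, $I=\{\iota_+,\iota_-,\kappa\}$ and $\{a,\#,z_1,z_*,\omega\}$. Put
\[
M_1=M\cup\{1\},\qquad Z_1=Z\cup\{z_1\},\qquad \tau(z_1)=1,\qquad p_z=z\tau(z)^{-1}\quad(z\in Z_1),
\]
where $1$ is the identity of $F(\Lambda)$ and is omitted when it occurs as a factor of a word, and
\[
J=\{(\iota_+,a),\ (\iota_+,\#),\ (\iota_-,a^{-1}),\ (\iota_-,\#),\ (\kappa,a^{-1})\}.
\]
The set $\mathcal P$ consists of $z_*\#$ and the words $p_zx$ for $z\in Z_1$. The set $\mathcal Q$ consists of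
\begin{itemize}
\item[(Q1)] $za^{-j}\tau'^{-1}x$ for each rule $z\xrightarrow{j}\tau'$ with $j\in\mathbb Z$, and $z_*\mathsf s^{-1}x$ and $z_1\kappa^{-1}x$;
\item[(Q2)] $zx^{-1}\tau'^{-1}x$ for each rule $z\xrightarrow{x}\tau'$;
\item[(Q3)] $z_{\mathsf f}\#$;
\item[(Q4)] $p_z\tau_0\iota^{-1}x$ for $z\in Z_1$, $\tau_0\in M_1\setminus\{\tau(z)\}$, $\iota\in\{\iota_+,\iota_-\}$;
\item[(Q5)] $p_z\iota y\iota^{-1}x$ for $z\in Z_1$, $(\iota,y)\in J$;
\item[(Q6)] $\omega xa$ and $\omega ax$.
\end{itemize}
Fix $k$ and drop it from the notation. Then $P=\{p_z:z\in Z_1\}$ and $C=\{1,z_*,z_*\#\}\cup\{z,p_z:z\in Z_1\}$. The set $Q$ consists of the elements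
\begin{equation}\label{eq:Q}
\begin{array}{ll}
za^{-j}\tau'^{-1},\ z_*\mathsf s^{-1},\ z_1\kappa^{-1} & \text{from (Q1)},\\
za^{-k}\tau'^{-1},\ za^{-k} & \text{from (Q2)},\\
p_z\tau_0\iota^{-1},\ \ p_z\iota y\iota^{-1} & \text{from (Q4) and (Q5)},\\
\omega,\ \omega a & \text{from (Q6)}.
\end{array}
\end{equation}
About $D$ we need two facts.
\begin{itemize}
\item[(D1)] $D$ contains $1$, $z_*$, $z_{\mathsf f}\#$, and $z$, $p_z$, $p_z\iota$ for all $z\in Z_1$, $\iota\in I$. In particular $C\setminus\{z_*\#\}\subseteq D$.
\item[(D2)] The elements of $D$ whose reduced word ends with the letter $\#$ are $z_{\mathsf f}\#$ and $p_z\iota_\pm\#$ with $z\in Z_1$.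
\end{itemize}
For (D1), read off prefixes of $z_*\mathsf s^{-1}x$ and of the words (Q3) and (Q5). For (D2), the letter $\#$ occurs only in (Q3) and in the words (Q5) with $y=\#$; these contribute to $D$ the reduced words $1$, $z_{\mathsf f}$, $z_{\mathsf f}\#$ and $1$, $z$, $p_z$, $p_z\iota_\pm$, $p_z\iota_\pm\#$, $p_z\iota_\pm\#\iota_\pm^{-1}$.

\begin{proof}[Proof of Theorem~\ref{thm:sim}(a)]
Let $k\le0$, let $\mathcal V$ be a $k$-certificate, and let $E$ be the maximum of $|k|$ and all $|m|$ with $(\tau,m)\in\mathcal V$. Put
\[
S=\{\tau a^m\#:(\tau,m)\in\mathcal V\}\cup\{\iota_+a^j\#,\ \iota_-a^{-j}\#,\ \iota_-a^{-j},\ \kappa a^{-j}:0\le j\le E\}\cup\{\iota_+,\,1,\,a^k\}.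
\]
By (D1), the only element of $C$ to be checked is $z_*\#=(z_*\mathsf s^{-1})(\mathsf s\#)\in QS$. Let $z\in Z_1$, $p=p_z$, $\tau=\tau(z)$ and $s\in S$.
\begin{itemize}
\item If $s=1$, then $ps=p\in D$.
\item If $s=a^k$ and $\tau\ne1$, then $ps=(p\iota_-^{-1})(\iota_-a^k)\in QS$ by (Q4) with $\tau_0=1$. If $s=a^k$ and $\tau=1$, then $p=z_1$ and $ps=(z_1\kappa^{-1})(\kappa a^k)\in QS$. Both cases use $-E\le k\le0$.
\item If $s=\tau_0a^m\#$ with $\tau_0\in M\setminus\{\tau\}$, then $ps=(p\tau_0\iota^{-1})(\iota a^m\#)\in QS$ by (Q4), with $\iota=\iota_+$ for $m\ge0$ and $\iota=\iota_-$ for $m<0$.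
\item If $s=\tau a^m\#$ with $\tau\in M$, then $ps=za^m\#$. For $(\tau,m)=(\mathsf f,0)$ this is $z_{\mathsf f}\#\in D$. Otherwise there is a rule from $z$ to some $\tau'$, of value $j$, with $(\tau',m+j)\in\mathcal V$, and $ps=(za^{-j}\tau'^{-1})(\tau'a^{m+j}\#)\in QS$ by (Q1) or (Q2).
\item If $s=\iota\in I$, then $ps\in D$. If $s=\iota yw$ with $\iota\in I$ and $y$ the next letter of the reduced word, then the list defining $S$ shows that $(\iota,y)\in J$ and $\iota w\in S$, so $ps=(p\iota y\iota^{-1})(\iota w)\in QS$ by (Q5). \qedhere
\end{itemize}
\end{proof}

\section{From a solution to a run of the game}\label{sec:soundness}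

We prove Theorem~\ref{thm:sim}(b). Fix $k$, a finite set $S$ satisfying \eqref{eq:star}, a closed and $k$-safe set $Z'\subseteq Z$, and a strategy in $Z'$. Put $Z'_1=Z'\cup\{z_1\}$.

The difficulty is that $S$ is arbitrary. Its elements need not encode positions, and Eve may answer $h$ with any $q\in Q$. In $\mathcal G_0$ she may answer $h=z_{\mathsf L}a^3\#$ with $q=z_{\mathsf L}\mathsf L^{-1}\mathsf f\iota_+^{-1}$ from (Q4), although there was no mismatch. The result is $s=\iota_+\mathsf f^{-1}\mathsf La^3\#$: the letters $\mathsf f^{-1}$ and $\mathsf L$ do not cancel, and the old position is buried under them. We show that such a buried suffix stays forever. Finiteness of $S$ then bounds the number of these breaks, the argument of Remark~\ref{rem:model} applies after the last one, and (D2) shows that the exchange can stop only if there was no break at all.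

\subsection*{Edges}
Let $\Omega=M_1\cup Z_1\cup I\cup\{z_*,\omega\}\subset F(\Lambda)$ and $A=\langle a,\#\rangle$. All elements of $\Omega$ other than $1$ are letters different from $a$ and $\#$. An \emph{edge} $e=(\sigma\xrightarrow{y}\sigma')$ has a start $\sigma\in\Omega$, an end $\sigma'\in\Omega$, a label $y\in A$, and the \emph{value} $\bar e=\sigma'y\sigma^{-1}\in F(\Lambda)$. An unlabeled arrow has label $1$. A path $\sigma_0\xrightarrow{y_1}\sigma_1\cdots\xrightarrow{y_l}\sigma_l$ has label $Y=y_l\cdots y_1$, and the product of the values of its edges, with later edges on the left, is $\sigma_lY\sigma_0^{-1}$. We use five types of edges: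
\begin{itemize}
\item[(E1)] $\tau(z)\to z$ for $z\in Z'_1$;
\item[(E2)] $z\xrightarrow{a^j}\tau'$ for each rule from $z$ to $\tau'$ of value $j$; $z\xrightarrow{a^k}1$ for each $z$ at which a rule labeled $x$ starts; $z_*\to\mathsf s$; $z_1\to\kappa$; $\omega\to1$; $\omega\xrightarrow{a^{-1}}1$;
\item[(E3)] $\tau_0\to\iota_+$ and $\tau_0\to\iota_-$ for $\tau_0\in M_1$;
\item[(E4)] $\iota\xrightarrow{y^{-1}}\iota$ for $(\iota,y)\in J$;
\item[(E5)] $z\to\tau(z)$ for $z\in Z_1$.
\end{itemize}
Let $G$ be the graph on $\Omega$ with the edges (E1)--(E4). The value of an (E1)-edge is Adam's multiplier $p_z$, and the value of an (E5)-edge is $p_z^{-1}$; the latter are kept out of $G$ because they would form trivial cycles with the former. By \eqref{eq:Q}, each $q\in Q$ satisfies one of the following: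
\begin{itemize}
\item[(A)] $q^{-1}=\bar e$ for an (E2)-edge $e$;
\item[(B)] $q^{-1}=\bar e\,p_{z'}^{-1}$ for some $z'\in Z_1$ and an edge $e$ of type (E3) or (E4) whose start is different from $\tau(z')$.
\end{itemize}

\begin{lemma}\label{lem:safe}
\begin{itemize}
\item[(i)] No nonempty closed path of $G$ has label $1$.
\item[(ii)] If an \textup{(E2)}-edge starts in $Z'_1\cup\{z_*\}$ and ends in $M_1$, its end owns an option in $Z'_1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) List the blocks $\{z_*\}$, $\{\omega\}$, $M\cup Z$, $\{1,z_1\}$, $\{\iota_+\}$, $\{\iota_-\}$, $\{\kappa\}$ in this order. Every edge of $G$ stays in its block or leads to a later block, so a closed path stays in one block. The first two blocks contain no edge, and $\{1,z_1\}$ contains only $1\to z_1$. At $\iota_+,\iota_-,\kappa$ the label of a nonempty closed path is a nonempty word over $\{a^{-1},\#^{-1}\}$, $\{a,\#^{-1}\}$, $\{a\}$ respectively; such a word is reduced, hence not $1$. In $M\cup Z$ a closed path alternates between (E1)-edges $\tau(z)\to z$ with $z\in Z'$ and edges of rules. Its label is $a^j$, where $j$ is the sum of the values, and read from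 one of its markers $\tau$ it is a nonempty sequence of moves with options in $Z'$ from $(\tau,0)$ to $(\tau,j)$. Since $Z'$ is $k$-safe, $j\ne0$.

(ii) The end is $\mathsf s$, the end of a rule starting in $Z'$, or $1$. Use closedness in the first two cases and $z_1$ in the third.
\end{proof}

The letter $\omega$ is needed for (i): the words $xa$ and $ax$ would put $1$ into $Q$, which is a loop at the vertex $1$ with trivial label. With $\omega$, the two edges from (Q6) start at a vertex that no edge enters.

\subsection*{Traces}
To follow what cancels and what does not, we record the edges that produced an element from $z_*\#$. Let $t=(e_1,\dots,e_l)$, $l\ge0$, be a sequence of edges of types (E1)--(E5). It has a \emph{break} at $i$ if the start of $e_i$ differs from the end of $e_{i-1}$, or from $z_*$ when $i=1$. We call $t$ a \emph{trace} if for every (E5)-edge $e_i$ we have $i<l$ and there are breaks at $i$ and at $i+1$. It is a trace \emph{of} the element $h=\bar e_l\cdots\bar e_1\,z_*\#$. Appending an edge of $G$ to a trace gives a trace.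

If $t$ has $r-1$ breaks, they cut $t$ into $r$ \emph{segments}. The first segment is a possibly empty path of $G$ from $z_*$ to a vertex $\sigma_1'$, with label $W$; put $Y_1=W\#$. For $i\ge2$ the $i$-th segment is a nonempty path of $G$ or a single (E5)-edge, from $\sigma_i$ to $\sigma_i'$, with label $Y_i$. Then
\begin{equation}\label{eq:form}
h=\sigma_r'Y_r\sigma_r^{-1}\cdot\sigma_{r-1}'Y_{r-1}\sigma_{r-1}^{-1}\cdots\sigma_2'Y_2\sigma_2^{-1}\cdot\sigma_1'Y_1 ,
\end{equation}
and
\begin{equation}\label{eq:noncancel}
\sigma_{i+1}\ne\sigma_i'\ \ (1\le i<r),\qquad\qquad \sigma_i'\ne\sigma_i\ \text{ or }\ Y_i\ne1\ \ (2\le i\le r).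
\end{equation}
The first condition is the definition of a break. The second is Lemma~\ref{lem:safe}(i) for paths of $G$, and an (E5)-edge has different start and end. The \emph{end} of $t$ is $\sigma_r'$, and $t$ is \emph{unbroken} if $r=1$.

\begin{lemma}\label{lem:reduced}
Replace each $Y_i$ in \eqref{eq:form} by its reduced word and delete the factors $\sigma_i,\sigma_i'$ that equal $1$. The resulting word is reduced. In particular the reduced length of $h$ is at least $r-1$.
\end{lemma}

\begin{proof}
Put $J_i=\sigma_{i+1}^{-1}\sigma_i'$ for $1\le i<r$, so that $h=\sigma_r'\,Y_r\,J_{r-1}\,Y_{r-1}\cdots J_1\,Y_1$. By the first condition in \eqref{eq:noncancel}, each $J_i$ is a nonempty reduced word in letters of $\Omega$. These letters do not cancel against $a^{\pm1},\#^{\pm1}$, and the words $Y_i$ are separated by the nonempty words $J_i$. So a cancellation could occur only at an index $i\ge2$ with $Y_i=1$, between the first letter of $J_{i-1}$ and the letter to its left. Then $\sigma_i'\ne\sigma_i$ by the second condition. If both are letters, the adjacent letters are $\sigma_i'$ and $\sigma_i^{-1}$, which do not cancel. If $\sigma_i=1$,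 the adjacent letters are $\sigma_i'$ and $J_{i-1}=\sigma_{i-1}'$, both positive. If $\sigma_i'=1$, then $J_{i-1}$ begins with $\sigma_i^{-1}$, and to its left stands either nothing (for $i=r$) or $J_i=\sigma_{i+1}^{-1}$, so both letters are negative. The length bound holds because there are $r-1$ nonempty words $J_i$.
\end{proof}

\subsection*{The play}
We construct elements $h_0,s_1,h_1,s_2,\dots$ with $h_i\in PS\cup C$ and $s_i\in S$, each with a trace $t(h_i)$, $t(s_i)$. Start with $h_0=z_*\#\in C$ and the empty trace, whose end is $z_0=z_*$. In general $t(h_i)$ will have an end $z_i\in Z'_1\cup\{z_*\}$.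

\emph{Eve's turn.} If $h_i\in D$, the play stops. Otherwise \eqref{eq:star} gives $q\in Q$ with $s_{i+1}=q^{-1}h_i\in S$. Its trace is defined according to the shape of $q$.
\begin{itemize}
\item[(A)] If $q^{-1}=\bar e$ with $e$ of type (E2), append $e$ to $t(h_i)$.
\item[(B1)] If $q^{-1}=\bar e\,p_{z'}^{-1}$ as in (B) with $z'=z_i$, then $i\ge1$ because $z_*\notin Z_1$, and $h_i=p_{z_i}s_i$ by Adam's turn below. So $s_{i+1}=\bar e\,s_i$: Eve has undone Adam's move. Append $e$ to $t(s_i)$.
\item[(B2)] If $q^{-1}=\bar e\,p_{z'}^{-1}$ as in (B) with $z'\ne z_i$, append to $t(h_i)$ the (E5)-edge $z'\to\tau(z')$ and then $e$. Both edges create breaks, since $z'\ne z_i$ and the start of $e$ is not $\tau(z')$, so the result is a trace.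
\end{itemize}

\emph{Adam's turn.} Let $\sigma$ be the end of $t(s_i)$. If $\sigma\in M_1$ and $\sigma$ owns an option in $Z'_1$, Adam picks such an option $z_i$; if moreover $\sigma\in M$ and $t(s_i)$ is unbroken with label $a^m$, he picks the option that the strategy assigns to $(\sigma,m)$. In all other cases he picks $z_i=z_1$. Put $h_i=p_{z_i}s_i\in PS$ and append the (E1)-edge $\tau(z_i)\to z_i$ to $t(s_i)$.

In all three cases $t(s_{i+1})$ is obtained from $t(s_i)$ by appending at least one edge.

\begin{lemma}\label{lem:stops}
The play stops.
\end{lemma}

\begin{proof}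
Suppose it does not. The number of breaks of $t(s_i)$ is nondecreasing in $i$, and by Lemma~\ref{lem:reduced} it is bounded by the maximal length of an element of $S$. So it is constant for $i\ge i_0$. As $S$ and $\Omega$ are finite, there are $i_0\le i<j$ such that $s_i=s_j$ and $t(s_i)$, $t(s_j)$ have the same end $\sigma$. The edges appended between $t(s_i)$ and $t(s_j)$ create no break, so none of them is of type (E5) and they form a nonempty closed path of $G$ at $\sigma$. If $y$ is its label, then $s_j=\sigma y\sigma^{-1}s_i$, so $y=1$. This contradicts Lemma~\ref{lem:safe}(i).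
\end{proof}

Next we need to know what can be buried. The danger is an unbroken passage from an honest position $\tau a^m\#$ to $\iota_\pm a^m\#$, after which Eve could erase everything. Adam prevents this by always playing an option that the current marker owns.

\begin{lemma}\label{lem:first}
No unbroken trace of the play contains an \textup{(E3)}-edge. In every trace of the play, $Y_1=a^m\#$ for some $m\in\mathbb Z$ and $\sigma_1'\notin\{\iota_+,\iota_-\}$.
\end{lemma}

\begin{proof}
Consider the first unbroken trace of the play that contains an (E3)-edge. It extends an earlier trace of the play, which is unbroken and so contains no such edge. Edges of type (E3) are appended only in (B1) and (B2), and (B2) creates breaks. So we are in (B1): the trace $t(s_i)$ is unbroken, and $e$ is an (E3)-edge that starts at the end $\tau_0\in M_1$ of $t(s_i)$, with $\tau_0\ne\tau(z_i)$. The trace $t(s_i)$ is a nonempty path of $G$ from $z_*$. Its last edge ends in $M_1$ and is therefore of type (E2). The start of that edge is $z_*$ or is the end of the preceding edge; the only edges of $G$ that end at the start of an (E2)-edge are those of type (E1),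 which end in $Z'_1$. By Lemma~\ref{lem:safe}(ii), $\tau_0$ owns an option in $Z'_1$. Hence Adam picked $z_i$ with $\tau(z_i)=\tau_0$, a contradiction.

An unbroken trace of the play is thus a path of $G$ from $z_*$ without (E3)-edges. It cannot reach $\iota_\pm$, and its edges are of types (E1), (E2), or the loop $\kappa\xrightarrow{a}\kappa$. All their labels are powers of $a$. Finally, the first segment of any trace of the play is itself an unbroken trace of the play. This follows by induction: a new trace extends a trace $t$ of the play; if $t$ has a break, the first segment is that of $t$; if $t$ is unbroken and the first appended edge creates a break, the first segment is $t$; in the remaining case a single edge is appended and the new trace is unbroken.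
\end{proof}

This is the only use of closedness. Without it the lemma fails: if Eve reaches $\tau_0a^m\#$ and $\tau_0$ owns no option in $Z'$, every move left to Adam is a mismatch and she passes to $\iota_\pm a^m\#$ by (Q4).

\begin{lemma}\label{lem:end}
The play stops at $h=z_{\mathsf f}\#$, and $t(h)$ is unbroken with end $z_{\mathsf f}$ and label $1$.
\end{lemma}

\begin{proof}
Let the play stop at $h\in D$. By Lemmas~\ref{lem:reduced} and \ref{lem:first}, the reduced word of $h$ ends with $a^m\#$. If $\sigma_1'\ne1$, this suffix is preceded by the letter $\sigma_1'\ne\iota_\pm$. If $\sigma_1'=1$, then $r\ge2$, since the end of $t(h)$ lies in $Z'_1\cup\{z_*\}$, and the suffix is preceded by the negative letter $\sigma_2^{-1}$, since $\sigma_2\ne\sigma_1'=1$. In both cases the preceding letter is not $a^{\pm1}$ or $\#^{\pm1}$. By (D2), $h$ is $z_{\mathsf f}\#$ or $p_z\iota_\pm\#$. In these words the letter before $\#$ is not $a^{\pm1}$, so $m=0$. The letter before $\#$ is then $\sigma_1'$ or a negative letter, so it is not $\iota_\pm$. Hence $h=z_{\mathsf f}\#$ and $\sigma_1'=z_{\mathsf f}$. If $r\ge2$, then $\sigma_2'Y_2\sigma_2^{-1}$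 contributes at least one further letter by \eqref{eq:noncancel} and Lemma~\ref{lem:reduced}, which is impossible for a word of length $2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sim}(b)]
By Lemmas~\ref{lem:first} and \ref{lem:end}, the final trace is a path of $G$ from $z_*$ to $z_{\mathsf f}$ with label $1$ and without (E3)-edges. It avoids $\kappa$, from which only a loop starts, and it avoids $1$, from which the only continuation is $1\to z_1\to\kappa$. So it consists of the edge $z_*\to\mathsf s$, then alternately an (E1)-edge $\tau(z)\to z$ with $z\in Z'$ and the edge of a rule starting at $z$, and finally $\mathsf f\to z_{\mathsf f}$. To each marker $\tau$ on the path attach the position $(\tau,m)$, where $a^m$ is the label of the initial part of the path that ends there. These positions form a $k$-run from $(\mathsf s,0)$ to $(\mathsf f,0)$. Each (E1)-edge on the path was appended in one of Adam's turns to the initial part before it, which is an unbroken trace $t(s_i)$ with label $a^m$ whose end $\tau\in M$ owns an option in $Z'$. So the option is the one that the strategy assigns to $(\tau,m)$.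
\end{proof}

\section{A game that verifies a computation}\label{sec:machine}

A counter game holds one integer and can add to it constants and the parameter $k$. This is enough to address the cells of a space-time diagram if the rows, of width $n=-k$, are written one after another on a single line: the cell above $m$ is $m+k$, and its neighbors are $m+k\pm1$.

\subsection*{Helical computations}
Let $\Sigma$ be a finite alphabet with distinct symbols $\$,\triangleright,\square,\dagger$, and let $\varphi\colon\Sigma^3\to\Sigma$. For $n\ge3$ define $c_n\colon\mathbb Z\to\Sigma$ by $c_n(0)=\$$, $c_n(1)=\triangleright$, $c_n(m)=\square$ for all other $m<n$, and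
\begin{equation}\label{eq:helix}
c_n(m)=\varphi\bigl(c_n(m-n-1),\,c_n(m-n),\,c_n(m-n+1)\bigr)\qquad(m\ge n).
\end{equation}
The arguments on the right are smaller than $m$, so the recursion is well defined; for $m=n$ it uses $c_n(-1)=\square$. If $c_n(m)=\dagger$, then $m\ge n$.

We use deterministic Turing machines on a tape with cells $1,2,\dots$, tape alphabet $\Gamma\ni\square$, state set $\Xi\cup\{\xi_\dagger\}$ with $\xi_\dagger\notin\Xi$, start state $\xi_0\in\Xi$, and transition function $\delta\colon\Xi\times\Gamma\to(\Xi\cup\{\xi_\dagger\})\times\Gamma\times\{L,R\}$. The machine starts at cell $1$ of the blank tape and halts when it enters $\xi_\dagger$. Halting on the blank two-way infinite tape is the standard $\Sigma^0_1$-complete problem, and a machine with such a tape can be converted effectively into a machine of our kind that never moves left from cell $1$. Fold the tape into two tracks, storing cell $i\ge0$ in the upper track of cell $i+1$ and cell $i<0$ in the lower track of cell $-i$. Mark cell $1$ in the first step; simulate a change of track at the marked cell by a step right and a step left; and enter $\xi_\dagger$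 by a step right. We call the machines obtained in this way \emph{folded}.

\begin{lemma}\label{lem:helix}
From a folded machine one can compute $(\Sigma,\varphi)$ such that the machine halts if and only if $\dagger$ is a value of $c_n$ for some $n\ge3$.
\end{lemma}

\begin{proof}
Let $\Sigma$ be the disjoint union of $\{\$,\dagger\}$, $\Gamma$ and the set $\Xi\times\Gamma$ of \emph{head symbols}, and let $\triangleright=(\xi_0,\square)$. Define $\varphi(\alpha,\beta,\gamma)$ as follows. If $\beta\in\{\$,\dagger\}$, the value is $\beta$. If $\beta$ is a head symbol, the value is the tape symbol written by $\delta(\beta)$. Let $\beta\in\Gamma$. If $\alpha$ is a head symbol and $\delta(\alpha)$ moves right into a state $\xi'$, or else $\gamma$ is a head symbol and $\delta(\gamma)$ moves left into a state $\xi'$, the value is $(\xi',\beta)$ for $\xi'\in\Xi$ and $\dagger$ for $\xi'=\xi_\dagger$. Otherwise the value is $\beta$.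

Fix $n\ge3$ and call $c_n(jn+1),\dots,c_n(jn+n-1)$ row $j$. For $j\ge1$ the middle argument for $c_n(jn)$ is $c_n((j-1)n)$, so $c_n(jn)=\$$ for all $j\ge0$. For $1\le i\le n-1$, the entry $i$ of row $j+1$ is $\varphi$ of the entries $i-1,i,i+1$ of row $j$, where entry $0$ is $c_n(jn)=\$$ and entry $n$ is $c_n((j+1)n)=\$$; neither is a head symbol. Row $0$ describes cells $1,\dots,n-1$ at time $0$. Suppose row $j$ describes these cells at time $j$, with the head on one of them in a state of $\Xi$. If the next step keeps the head in $\{1,\dots,n-1\}$, then by the definition of $\varphi$ either the new state is in $\Xi$ and row $j+1$ describes the cells at time $j+1$, or the new state is $\xi_\dagger$ and row $j+1$ contains $\dagger$. If the head moves from cell $n-1$ to cell $n$, row $j+1$ contains only symbols of $\Gamma$, and all later rows are equal to it. Hence $\dagger$ is a value of $c_n$ if and only if the machine halts with all head positions, including the last, in $\{1,\dots,n-1\}$. If it halts at time $t$, all head positions are at most $t+1$, and $n=t+3$ works.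
\end{proof}

\subsection*{The game $\mathcal G(\Sigma,\varphi)$}
Each position stands for a claim about $c=c_n$, where $n=-k$. Eve's choice of a rule is an existential quantifier and Adam's choice of an option is a universal one. The markers, options and rules are listed below, with $\sigma\in\Sigma$, $\theta=(\theta_{-1},\theta_0,\theta_1)\in\Sigma^3$, $i\in\{-1,0,1\}$; all names are distinct. For $n\ge3$, a position is \emph{true} if it satisfies the condition in the second column and \emph{false} otherwise.

\begin{center}
\begin{tabular}{lll}
$\tau$ & $(\tau,m)$ is true if & options of $\tau$ and their rules\\ \hline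
$\mathsf s$ & $(\mathsf L,m+3)$, $(\mathsf r,m)$ are true & $z_{\mathrm{test}}\xrightarrow{+3}\mathsf L$;\quad $z_{\mathrm{main}}\xrightarrow{0}\mathsf r$\\
$\mathsf r$ & $c(m')=\dagger$ for some $m'\ge m$ & $z_{\mathsf r}\xrightarrow{+1}\mathsf r$,\ \ $z_{\mathsf r}\xrightarrow{0}\mathsf C_\dagger$\\
$\mathsf C_\sigma$ & $c(m)=\sigma$ & $z_\sigma\xrightarrow{x}\mathsf T_\theta$ whenever $\varphi(\theta)=\sigma$, and\\
 & & $z_\$\xrightarrow{0}\mathsf f$,\ \ $z_\triangleright\xrightarrow{-1}\mathsf f$,\ \ $z_\square\xrightarrow{+1}\mathsf U$,\ \ $z_\square\xrightarrow{0}\mathsf B$\\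
$\mathsf T_\theta$ & $m\ge0$, $\theta_i=c(m+i)$ for all $i$ & $z_{\theta,i}\xrightarrow{i}\mathsf C_{\theta_i}$;\quad $z_{\theta,\mathsf V}\xrightarrow{0}\mathsf V$\\
$\mathsf B$ & $2\le m\le n-1$ & $z_>\xrightarrow{-2}\mathsf V$;\quad $z_<\xrightarrow{+1}\mathsf L$\\
$\mathsf U$ & $m\le0$ & $z_{\mathsf U}\xrightarrow{+1}\mathsf U$,\ \ $z_{\mathsf U}\xrightarrow{0}\mathsf f$\\
$\mathsf V$ & $m\ge0$ & $z_{\mathsf V}\xrightarrow{-1}\mathsf V$,\ \ $z_{\mathsf V}\xrightarrow{0}\mathsf f$\\
$\mathsf L$ & $m\le n$ & $z_{\mathsf L}\xrightarrow{+1}\mathsf L$,\ \ $z_{\mathsf L}\xrightarrow{x}\mathsf f$\\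
$\mathsf f$ & $m=0$ & $z_{\mathsf f}$, no rule
\end{tabular}
\end{center}

At $\mathsf r$ Eve searches for a cell containing $\dagger$. To defend $c(m)=\sigma$ she either points to the initial conditions or names the triple above the cell. Adam then challenges one entry of the triple, or challenges $m\ge n$, the range of \eqref{eq:helix}, through $z_{\theta,\mathsf V}$. The option $z_{\mathrm{test}}$ exists because the claims make sense only for $k\le-3$ and the full game need not be safe otherwise: for $k=0$ and a triple with $\varphi(\theta)=\theta_0$, the moves $\mathsf C_{\theta_0}\to\mathsf T_\theta\to\mathsf C_{\theta_0}$ with options $z_{\theta_0}$, $z_{\theta,0}$ return to the same position. This is why Theorem~\ref{thm:sim}(b) is stated for subsets $Z'$.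

\begin{lemma}\label{lem:game}
Let $Z$ be the set of all options and $Z_{\mathrm{test}}=\{z_{\mathrm{test}},z_{\mathsf L},z_{\mathsf f}\}$.
\begin{itemize}
\item[(i)] $Z_{\mathrm{test}}$ is closed and $k$-safe for every $k$, and a $k$-run with options in $Z_{\mathrm{test}}$ can reach $(\mathsf f,0)$ only if $k\le-3$.
\item[(ii)] $Z$ is closed, and it is $k$-safe for $k\le-3$.
\item[(iii)] If $n\ge3$ and $\dagger$ is a value of $c_n$, there is a $(-n)$-certificate.
\item[(iv)] If $n\ge3$ and $\dagger$ is not a value of $c_n$, there is a strategy in $Z$ such that no $(-n)$-run following it reaches $(\mathsf f,0)$.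
\end{itemize}
\end{lemma}

\begin{proof}
(i) The options in $Z_{\mathrm{test}}$ and their rules are those of the game $\mathcal G_0$ of Example~\ref{ex:threshold}.

(ii) Every marker owns an option, so $Z$ is closed. Order the markers in blocks: $\{\mathsf s\}$, $\{\mathsf r\}$, $\{\mathsf C_\sigma,\mathsf T_\theta:\sigma,\theta\}$, $\{\mathsf B\}$, $\{\mathsf U\}$, $\{\mathsf V\}$, $\{\mathsf L\}$, $\{\mathsf f\}$. The table shows that each move stays in its block or leads to a later one, so a sequence of moves that returns to its marker stays in one block. No move stays in $\{\mathsf s\}$, $\{\mathsf B\}$ or $\{\mathsf f\}$. The moves that stay in $\{\mathsf r\}$, $\{\mathsf U\}$, $\{\mathsf L\}$ add $1$, and those in $\{\mathsf V\}$ subtract $1$. In the third block the moves alternate between $\mathsf C_\sigma\to\mathsf T_\theta$, which adds $k$, and $\mathsf T_\theta\to\mathsf C_{\theta_i}$, which adds $i\in\{-1,0,1\}$. A nonempty returning sequence has $j\ge1$ moves of each kind and changes the counter by at most $kj+j\le-2j<0$.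

(iii) Let $c=c_n$, $c(N)=\dagger$, so $N\ge n$, and write $\theta(m)=(c(m-1),c(m),c(m+1))$. Let $\mathcal V$ consist of $(\mathsf s,0)$, $(\mathsf U,0)$, $(\mathsf f,0)$ and
\[
\begin{array}{lll}
(\mathsf r,m),\ (\mathsf V,m)\ \ (0\le m\le N), & (\mathsf C_{c(m)},m)\ \ (-1\le m\le N), & (\mathsf L,m)\ \ (0\le m\le n),\\
(\mathsf T_{\theta(m)},m)\ \ (0\le m\le N-n), & (\mathsf B,m)\ \ (2\le m\le n-1). &
\end{array}
\]
Eve answers each option as follows, always inside $\mathcal V$.
\begin{itemize}
\item From $(\mathsf s,0)$: $z_{\mathrm{test}}$ leads to $(\mathsf L,3)$, where $3\le n$, and $z_{\mathrm{main}}$ leads to $(\mathsf r,0)$.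
\item From $(\mathsf r,m)$: to $(\mathsf r,m+1)$ if $m<N$, and to $(\mathsf C_\dagger,N)$ if $m=N$.
\item From $(\mathsf C_{c(m)},m)$: to $(\mathsf T_{\theta(m-n)},m-n)$ if $m\ge n$, which is allowed by \eqref{eq:helix}; to $(\mathsf B,m)$ if $2\le m<n$; to $(\mathsf f,0)$ if $m=0$ or $m=1$; to $(\mathsf U,0)$ if $m=-1$.
\item From $(\mathsf T_{\theta(m)},m)$: the option with index $i$ leads to $(\mathsf C_{c(m+i)},m+i)$, where $-1\le m+i\le N-n+1\le N$, and the remaining option leads to $(\mathsf V,m)$.
\item From $(\mathsf B,m)$: $z_>$ leads to $(\mathsf V,m-2)$ with $m-2\ge0$, and $z_<$ leads to $(\mathsf L,m+1)$ with $m+1\le n$.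
\item From $(\mathsf U,0)$, $(\mathsf V,0)$ and $(\mathsf L,n)$: to $(\mathsf f,0)$. From $(\mathsf V,m)$ with $m>0$: to $(\mathsf V,m-1)$. From $(\mathsf L,m)$ with $m<n$: to $(\mathsf L,m+1)$.
\end{itemize}

(iv) Let $c=c_n$. All positions $(\mathsf r,m)$, $(\mathsf s,m)$ and $(\mathsf C_\dagger,m)$ are false, and $(\mathsf f,0)$ is true. It suffices to find at each false position an option all of whose moves lead to false positions; at true positions the strategy is arbitrary.
\begin{itemize}
\item At $(\mathsf s,m)$ take $z_{\mathrm{main}}$, which leads to $(\mathsf r,m)$. From $(\mathsf r,m)$ the moves lead to $(\mathsf r,m+1)$ and $(\mathsf C_\dagger,m)$.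
\item Let $\sigma\ne c(m)$ and consider the moves from $(\mathsf C_\sigma,m)$. A position $(\mathsf T_\theta,m-n)$ with $\varphi(\theta)=\sigma$ is false: if it were true, then $m\ge n$ and \eqref{eq:helix} would give $c(m)=\varphi(\theta)=\sigma$. For $\sigma=\$$ we have $m\ne0$, so $(\mathsf f,m)$ is false. For $\sigma=\triangleright$ we have $m\ne1$, so $(\mathsf f,m-1)$ is false. For $\sigma=\square$ we have $m\in\{0,1\}$ or $m\ge n$, so $(\mathsf U,m+1)$ and $(\mathsf B,m)$ are false.
\item At a false $(\mathsf T_\theta,m)$ with $m<0$ take $z_{\theta,\mathsf V}$, which leads to the false $(\mathsf V,m)$. If $m\ge0$, there is $i$ with $\theta_i\ne c(m+i)$, and $z_{\theta,i}$ leads to the false $(\mathsf C_{\theta_i},m+i)$.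
\item At $(\mathsf B,m)$ with $m\le1$ take $z_>$, which leads to $(\mathsf V,m-2)$ with $m-2<0$. At $(\mathsf B,m)$ with $m\ge n$ take $z_<$, which leads to $(\mathsf L,m+1)$ with $m+1>n$.
\item From $(\mathsf U,m)$ with $m\ge1$ the moves lead to $(\mathsf U,m+1)$ and $(\mathsf f,m)$; from $(\mathsf V,m)$ with $m<0$ to $(\mathsf V,m-1)$ and $(\mathsf f,m)$; from $(\mathsf L,m)$ with $m>n$ to $(\mathsf L,m+1)$ and $(\mathsf f,m-n)$. All these are false. From $(\mathsf f,m)$ there is no move. \qedhere
\end{itemize}
\end{proof}

\begin{proposition}\label{prop:key}
Let $\mathcal P,\mathcal Q$ be the sets attached to $\mathcal G(\Sigma,\varphi)$ by Theorem~\ref{thm:sim}. Then \eqref{eq:star} is solvable at $k$ if and only if $k\le-3$ and $\dagger$ is a value of $c_{-k}$.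
\end{proposition}

\begin{proof}
If $k\le-3$ and $\dagger$ is a value of $c_{-k}$, apply Lemma~\ref{lem:game}(iii) and Theorem~\ref{thm:sim}(a). Conversely, let \eqref{eq:star} be solvable at $k$. Theorem~\ref{thm:sim}(b) with $Z'=Z_{\mathrm{test}}$ and Lemma~\ref{lem:game}(i) give $k\le-3$. Now $Z$ is closed and $k$-safe by (ii), so every strategy in $Z$ is followed by a $k$-run that reaches $(\mathsf f,0)$. By (iv), $\dagger$ is a value of $c_{-k}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

Given a folded machine, compute $(\Sigma,\varphi)$ by Lemma~\ref{lem:helix}, the game $\mathcal G(\Sigma,\varphi)$, the sets $\mathcal P,\mathcal Q$ of Section~\ref{sec:words}, and the equation $\hat f\,\hat e\,\hat\omega xa=\hat e\,\hat\omega ax$ of Lemma~\ref{lem:inclusion}. It has the form stated in the theorem, with $t=\hat\omega$, since $\hat e$ and $\hat f$ are products of words $\hat w\hat w^{-1}$. By Lemma~\ref{lem:inclusion}, Proposition~\ref{prop:key} and Lemma~\ref{lem:helix}, the equation is consistent if and only if the machine halts. This is a many-one reduction of a $\Sigma^0_1$-complete problem to consistency of equations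 of the stated form.

Consistency is recursively enumerable: list all pairs $(T,g)\in FIM(X)$, and for each compute and compare the Munn trees and group values of the two sides. Whether an equation has the stated form is decided by trying all factorizations of its sides. Hence consistency is $\Sigma^0_1$-complete, for all equations and for those of the stated form, and in particular it is undecidable.

Finally, suppose a computable function $\beta$ assigned to each equation a number such that every consistent equation $u=v$ has a solution of size at most $\beta(u=v)$. A Munn tree with at most $\beta$ vertices is connected and contains $1$, so it lies in the ball of radius $\beta$ about $1$. There are finitely many such solutions to test, and consistency would be decidable. \qed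

\begin{remark}
For the equations constructed here, the undecidability lies entirely in the choice of the group value $a^k$. For fixed $k=-n\le-3$, Proposition~\ref{prop:key} reduces solvability at $k$ to the question whether $\dagger$ is a value of $c_n$. For $m\ge n$ the window $(c_n(m-n-1),\dots,c_n(m-1))$ determines the next window, and there are at most $|\Sigma|^{n+1}$ windows. So every value of $c_n$ at an argument $m\ge n$ already occurs at some $m<n+|\Sigma|^{n+1}$, and the question is decidable.
\end{remark}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Inverse Semigroups: Some Open Questions},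
\texttt{https://sites.dmi.uns.ac.rs/aaa83/slides/meakin.pdf}.

\end{thebibliography}
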